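# Promotion on spin crystals and a matrix of spaced binomial coefficients

## 1. A matrix of spaced binomial coefficients

Fix integers $n\ge 2$, $r\ge 1$, $d\ge 0$. Put $\delta=\gcd(d,2n)$ (so $\delta=2n$ if $d=0$) and $m=2n/\delta$. Expand
$$f(x)=(x^{m/2}+x^{-m/2})^{\delta}=\sum_{s=0}^{\delta}\binom{\delta}{s}x^{\,n-ms},$$
where we used $m\delta/2=n$, so all exponents are integers. Let $F_k$ be the coefficient of $x^k$. Thus
$$F_{n-ms}=\binom{\delta}{s},\qquad F_k=0\ \text{ if } k\not\equiv n \pmod m,\qquad F_k=F_{-k}.$$
The sequence $(F_k)$ is a row of Pascal's triangle, centered at $0$ and spread out with gaps $m$. Now form the $r\times r$ matrix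
$$G(a,b)=F_{a-b}-F_{a+b},\qquad a,b\in I=\{\tfrac12,\tfrac32,\dots,r-\tfrac12\}.$$

For example, take $n=r=3$ and $d=2$. Then $\delta=2$, $m=3$, and $F_0=2$, $F_{\pm3}=1$, all other $F_k$ being $0$. With rows and columns indexed by $\frac12,\frac32,\frac52$,
$$G=\begin{pmatrix}2&0&-1\\0&1&0\\-1&0&2\end{pmatrix},\qquad \det G=3 .$$
(For instance $G(\frac12,\frac52)=F_{-2}-F_3=-1$ and $G(\frac32,\frac32)=F_0-F_3=1$.)

Here is what the matrix is for. There is a cyclic action, called promotion, on nested families of Dyck paths, and a product formula $g_{n,r}(q)$ which is supposed to count its fixed points when $q$ is a root of unity. We shall see that $\det G$ is the trace of the $d$-th power of a rotation on a space of invariants, and that the absolute value of this trace is the number of fixed points of the $d$-th power of promotion. The question thus becomes whether $\det G$ is, up to sign, the value of $g_{n,r}$ at a root of unity. Two features of $G$ make this decidable: it is sparse, because $F$ lives on one residue class modulo $m$, and after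 sorting the indices by residue its nonzero pieces are determinants with product formulas.

## 2. Fans of Dyck paths, promotion, and the sieving statement

**The spin crystal.** Let $\mathfrak g=\mathfrak{so}_{2r+1}$, of type $B_r$, and let $V$ be its spin representation. Its weights are the $2^r$ vectors $(\pm\frac12,\dots,\pm\frac12)$, each of multiplicity one. They form one orbit of the Weyl group, which is what *minuscule* means. The crystal $\mathcal B$ is therefore the set of sign vectors of length $r$. For $i<r$ the raising operator $e_i$ changes the entries $(-,+)$ in positions $i,i+1$ to $(+,-)$, and $e_r$ changes a last entry $-$ to $+$.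

On a word $b_1\otimes\cdots\otimes b_N$ the operator $e_i$ acts by bracketing. Give the letter $b$ the mark $+$, $-$ or nothing according as $\langle \mathrm{wt}(b),\alpha_i^\vee\rangle$ is $1$, $-1$ or $0$. Repeatedly cancel a $+$ with a $-$ to its right, nothing uncancelled standing between them. What survives reads $-\cdots-+\cdots+$, and $e_i$ raises the letter of the rightmost surviving $-$. (This is one of the two usual conventions.)

**Highest weight words and fans.** A word is a highest weight element if no $e_i$ applies. By the bracketing rule this says that for every $i$, in every prefix, the marks $-$ do not outnumber the marks $+$; that is, all partial sums of weights are dominant, which here means $x_1\ge x_2\ge\dots\ge x_r\ge 0$. Let $X$ be the set of highest weight elements of weight zero in $\mathcal B^{\otimes 2n}$. Reading the $i$-th coordinate (times $2$) of the partial sums of $x\in X$ gives a Dyck path $P_i$ of length $2n$, and dominance says $P_1\ge P_2\ge\dots\ge P_r\ge0$ pointwise. So $X$ is the set of *$r$-fans of Dyck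 paths* of length $2n$. For $r=1$ it is the set of Dyck paths; we write $U,D$ for the letters $+,-$.

**Promotion.** Promotion $c$ is the standard promotion on highest weight words in tensor powers of a minuscule crystal, as in Fontaine–Kamnitzer and Westbury. In words: delete the first letter of $x\in X$, apply raising operators to the rest until it is a highest weight word, and append the unique letter that makes the total weight zero. Its $2n$-th power is the identity on $X$. So a cyclic group $C_{2n}=\langle c\rangle$ of order $2n$ acts on $X$; the action need not be faithful.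

**Cyclic sieving (Reiner–Stanton–White).** Let a cyclic group $C=\langle c\rangle$ act on a finite set $X$, let $\zeta$ be a primitive $|C|$-th root of unity, and let $Q(q)\in\mathbb Z[q]$. Then $(X,C,Q)$ exhibits the *cyclic sieving phenomenon* if $|X^{c^d}|=Q(\zeta^d)$ for all $d\ge0$, where $X^{c^d}$ is the fixed-point set of $c^d$.

**The polynomial.** With $[k]_q=1+q+\dots+q^{k-1}$ put
$$g_{n,r}(q)=\prod_{1\le i\le j\le n-1}\frac{[i+j+2r]_q}{[i+j]_q}.$$
For instance,
$$g_{3,2}(q)=\frac{[6]_q[7]_q[8]_q}{[2]_q[3]_q[4]_q}=q^{12}+q^{10}+q^9+2q^8+q^7+2q^6+q^5+2q^4+q^3+q^2+1.$$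

The source "Integrable Systems and Quantum Groups" (https://dlisv03.media.osaka-cu.ac.jp/contents/osakacu/kiyo/111F0000022-2023-005.pdf) states the conjecture that in type $B_r$ the triple $(X,C_{2n},g_{n,r}(q))$ exhibits the cyclic sieving phenomenon. It is true, and we shall prove it together with refinements. Let $\mathrm{Inv}=(V^{\otimes 2n})^{\mathfrak g}$, let $\sigma$ be the cyclic permutation of the tensor factors acting on $\mathrm{Inv}$, and let $\zeta$ be a primitive $2n$-th root of unity. Empty products are $1$. For integers $N,a,b\ge0$ put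
$$PP(N,a,b)=\prod_{p=1}^{N}\prod_{t=0}^{a-1}\frac{b+p+t}{p+t}.$$

**Theorem 1.** For $n\ge2$, $r\ge1$ we have $g_{n,r}(q)\in\mathbb Z_{\ge0}[q]$, and $|X^{c^d}|=g_{n,r}(\zeta^d)$ for all $d\ge0$. So $(X,C_{2n},g_{n,r})$ exhibits the cyclic sieving phenomenon.

**Theorem 2.**

1. $\operatorname{tr}(\sigma^d|_{\mathrm{Inv}})=\varepsilon^d g_{n,r}(\zeta^d)$ for all $d$, with $\varepsilon=(-1)^{r(r+1)/2}$. Equivalently, if $g_{n,r}\equiv\sum_{j=0}^{2n-1}a_jq^j\pmod{q^{2n}-1}$, then $\varepsilon\sigma$ has eigenvalue $\zeta^j$ on $\mathrm{Inv}$ with multiplicity $a_j$.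
2. Let $\delta=\gcd(d,2n)$ (so $\delta=2n$ if $d=0$) and $m=2n/\delta$.
   - If $d$ is odd, put $M=n/\delta$. Then $|X^{c^d}|=PP\big(\tfrac rM,\tfrac{\delta-1}2,\tfrac{\delta+1}2\big)^{M}$ if $M\mid r$, and $|X^{c^d}|=0$ if $M\nmid r$. In particular $c$ has a fixed point iff $n\mid r$, and it is then unique.
   - If $d$ is even, put $e=\delta/2$, $N_\gamma=|(\gamma+m\mathbb Z)\cap(-r,r)|$ and $R=\#\{1\le k\le r: m\mid 2k-1\}$. Then $|X^{c^d}|=g_{e,R}(1)\cdot\prod_{\gamma}PP(N_\gamma,e,e)$, the product over $\gamma\in\frac12+\mathbb Z$ with $0<\gamma<m/2$.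
3. The order of $c$ on $X$ is exactly $2n$ if $n\ge3$, and exactly $2$ if $n=2$.

## 3. One path, and fans of length four

**One path ($r=1$).** A Dyck word is a noncrossing perfect matching of $\{1,\dots,2n\}$, each $U$ being matched with its closing $D$. Delete the initial $U$, matched with position $j$. In the remaining word exactly one letter is unmatched, the $D$ that stood at $j$. Raising turns it into a $U$, and the appended letter is a $D$. So the pair $(1,j)$ becomes $(j-1,2n)$ and every other pair is shifted by $-1$: promotion is rotation of noncrossing matchings of a $2n$-gon.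

For $n=3$ there are five matchings of the hexagon. The two matchings using only sides of the hexagon are exchanged by rotation, and the three matchings with a long diagonal are permuted cyclically. So $|X^{c^d}|=5,0,2,3$ for $d=0,1,2,3$. On the other side,
$$g_{3,1}=\frac{[5]_q[6]_q}{[2]_q[3]_q}=[5]_q(1-q+q^2)=1+q^2+q^3+q^4+q^6 .$$
At a primitive sixth root $\omega$ this is $1+\omega^2-1-\omega+1=\omega^2-\omega+1=0$. At a primitive cube root it is $3+\omega+\omega^2=2$. At $-1$ it is $3$, and at $1$ it is $5$. These agree. The matrix $G$ is here the single number $F_0-F_1$. It equals $20-15=5$ for $d=0$, $0$ for $d=1$ (where $f=x^3+x^{-3}$), $2$ for $d=2$ (where $f=x^3+2+x^{-3}$), and $-3$ for $d=3$ (where $f=(x+x^{-1})^3$). So $\det G$ gives the counts up to a sign, and the sign is really there.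

**Fans of length four ($n=2$).** Each path is $UUDD$ or $UDUD$, and by nesting the first $j$ are $UUDD$ and the rest $UDUD$, $0\le j\le r$. So $|X|=r+1$. The $j$-th fan is the word
$$(+^r)\otimes(+^j,-^{r-j})\otimes(-^j,+^{r-j})\otimes(-^r).$$
Let us promote it. Delete the first letter. Each $e_i$ applied to the remaining three-letter word either acts on its first two letters as on a two-letter word, or leaves them alone, and a prefix of a highest weight word is a highest weight word. So the first two letters end as the highest weight element in the component of $(+^j,-^{r-j})\otimes(-^j,+^{r-j})$. In this word: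

- If $j<r$, apply $e_r$. The marks of the two letters are $-$ and $+$, nothing cancels, and the last entry of the first letter becomes $+$. The operators $e_{r-1},\dots,e_{j+1}$ then move this $+$ to position $j+1$; the second letter has entries $+,+$ in the relevant positions and carries no mark. Repeating this turns the first letter into $(+^r)$.
- Now the first letter carries no mark for $i<r$, and the $e_i$ with $i<r$ sort the second letter into $(+^{r-j},-^j)$. For $i=r$ the first letter has mark $+$, which cancels a possible $-$. The word is highest.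

The third letter of the raised word, plus the first two, must be minus the weight of the appended letter, hence dominant, hence $(\frac12,\dots,\frac12)$. So $c$ sends the $j$-th fan to the $(r-j)$-th. Its order is $2$, and its fixed point ($j=r/2$) exists iff $r$ is even. Since $g_{2,r}=[2r+2]_q/[2]_q=1+q^2+\dots+q^{2r}$ takes the value $r+1$ at $\pm1$, and at $\pm i$ the value $1$ or $0$ according as $r$ is even or odd, the theorem holds for $n=2$.

For larger $n$ and $r$ we do not attempt such direct computation of fixed points. We use linear algebra instead.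

## 4. From fixed points to traces

**Theorem A** (B. Fontaine, J. Kamnitzer, *Cyclic sieving, rotation, and geometric representation theory*, Selecta Math. 20 (2014) 585–625; B. Westbury, *Invariant tensors and the cyclic sieving phenomenon*, Electron. J. Combin. 23(4) (2016), P4.25). For a minuscule representation $V$ with crystal $\mathcal B$, the space of invariants of $V^{\otimes N}$ has a basis $(b_x)$, indexed by the highest weight elements $x$ of weight $0$ in $\mathcal B^{\otimes N}$, which the cyclic permutation of tensor factors permutes, up to one global sign $\varepsilon'\in\{\pm1\}$, according to promotion: $\sigma b_x=\varepsilon' b_{c(x)}$ (or $c^{-1}(x)$, depending on conventions).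

We use this as a black box. In the basis $(b_x)$ the matrix of $\sigma^d$ is $(\varepsilon')^d$ times the permutation matrix of $c^{\pm d}$, and $c^d$ and $c^{-d}$ have the same fixed points. So $\operatorname{tr}(\sigma^d|_{\mathrm{Inv}})=(\varepsilon')^d|X^{c^d}|$, and since $|X^{c^d}|\ge0$,
$$|X^{c^d}|=\bigl|\operatorname{tr}(\sigma^d|_{\mathrm{Inv}})\bigr|\qquad(d\ge0).\tag{1}$$
Neither the sign nor the direction convention matters. Besides (1), the proof uses only the Weyl character and integration formulas, the dual Jacobi–Trudi and hook-content formulas, and Selberg's integral.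

## 5. The product $g_{n,r}$: positivity and a second form

We need two facts about $g_{n,r}$: that it is a polynomial with nonnegative integer coefficients, and that it can be written as a product of $r$ windows, one for each $k=1,\dots,r$. The second form will be compared with $\det G$, whose rows are also indexed by $k$ via $a=k-\frac12$.

**Lemma 1.** (a) $g_{n,r}\in\mathbb Z_{\ge 0}[q]$. (b) $g_{n,r}(q)=\displaystyle\prod_{k=1}^r\prod_{s=2k}^{2k+n-2}\frac{[n+s]_q}{[s]_q}$.

**Proof of (a).** The purpose is to recognize $g_{n,r}$ as a specialized character. Put $N=n-1$ and work in type $C_N$, with positive roots $e_i-e_j$, $e_i+e_j$ $(i<j)$ and $2e_i$, half-sum $\rho=(N,N-1,\dots,1)$, and the standard form on $\mathbb R^N$. Let $\lambda=(r^N)$. In Weyl's character formula specialize $e^\mu\mapsto q^{(\mu,\rho)}$. The numerator becomes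
$$\sum_w \mathrm{sgn}(w)q^{(w(\lambda+\rho),\rho)}=\sum_w\mathrm{sgn}(w)q^{(w\rho,\lambda+\rho)}=\prod_{\alpha>0}\bigl(q^{(\alpha,\lambda+\rho)/2}-q^{-(\alpha,\lambda+\rho)/2}\bigr)$$
by the denominator formula, and the denominator is the same with $\lambda=0$. Pulling out powers of $q$, and using $\frac12\sum_{\alpha>0}(\alpha,\lambda)=(\lambda,\rho)$, we get
$$q^{(\lambda,\rho)}\,\mathrm{ch}_\lambda\big(e^\mu\mapsto q^{(\mu,\rho)}\big)=\prod_{\alpha>0}\frac{[(\lambda+\rho,\alpha)]_q}{[(\rho,\alpha)]_q}.$$
The roots $e_i-e_j$ are orthogonal to $\lambda$ and contribute $1$. The roots $e_i+e_j$ and $2e_i$ satisfy $(\lambda,\alpha)=2r$, and $(\rho,\alpha)=i'+j'$ where $1\le i'\le j'\le N$ are the corresponding entries of $\rho$; every pair $i'\le j'$ occurs once. So the product is $g_{n,r}$. The weights $\mu$ of the representation lie in $\mathbb Z^N$, and the lowest one is $-\lambda$, so $\mu+\lambda$ is a sum of positive roots and $(\mu,\rho)\ge-(\lambda,\rho)$. Hence all exponents on the left are nonnegative integers, and the coefficients are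 sums of weight multiplicities. $\square$

**Proof of (b).** We telescope in $r$. Clearly $g_{n,0}=1$. With $N=n-1$, for fixed $i$ the numerator indices $2i+2r,\dots,i+N+2r$ and the denominator indices $2i+2r-2,\dots,i+N+2r-2$ overlap, and
$$\frac{g_{n,r}}{g_{n,r-1}}=\prod_{i=1}^N\prod_{j=i}^N\frac{[i+j+2r]_q}{[i+j+2r-2]_q}=\prod_{i=1}^N\frac{[i+N+2r]_q[i+N+2r-1]_q}{[2i+2r-2]_q[2i+2r-1]_q}.$$
Over all $i$ the denominators give $\prod_{s=2r}^{2r+2N-1}[s]_q$, and the numerators give $\prod_{s=N+2r+1}^{2N+2r}[s]_q\cdot\prod_{s=N+2r}^{2N+2r-1}[s]_q$. Canceling the second numerator product leaves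
$$\frac{\prod_{s=N+2r+1}^{2N+2r}[s]_q}{\prod_{s=2r}^{2r+N-1}[s]_q}=\prod_{s=2r}^{2r+n-2}\frac{[n+s]_q}{[s]_q},$$
because $N+2r+1=n+2r$ and $2N+2r=n+(2r+n-2)$. Multiply over $r$. $\square$

Formula (b) and its proof also hold for $n=1$, both sides being $1$.

As an illustration, $g_{3,3}=\frac{[5]_q[6]_q}{[2]_q[3]_q}\cdot\frac{[7]_q[8]_q}{[4]_q[5]_q}\cdot\frac{[9]_q[10]_q}{[6]_q[7]_q}$. As $q$ tends to a primitive cube root of unity, the three windows tend to $2$, $1$, $\frac32$, with product $3$. This is the determinant found in Section 1.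

## 6. The trace as an integral and as a determinant

**Step 1: the trace as an integral.** Let $\omega=\zeta^d$, a primitive $m$-th root of unity. The permutation $\sigma^d$ moves the $2n$ tensor factors in $\delta$ cycles of length $m$. For $y\in\mathrm{Spin}(2r+1)$ a cycle of length $m$ contributes to $\operatorname{tr}(y\sigma^d|_{V^{\otimes 2n}})$ the sum $\sum y_{i_1i_2}y_{i_2i_3}\cdots y_{i_mi_1}=\chi_V(y^m)$ (or the same with the indices reversed). So $\operatorname{tr}(y\,\sigma^d|_{V^{\otimes 2n}})=\chi_V(y^m)^\delta$. The average of $y$ over the compact group is the projector onto $\mathrm{Inv}$, and it commutes with $\sigma^d$. If $y$ has image in $SO(2r+1)$ with eigenvalues $x_i^{\pm1}$ $(1\le i\le r)$ and $1$, then $\chi_V(y^m)=\prod_i(x_i^{m/2}+x_i^{-m/2})$. Hence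
$$\operatorname{tr}(\sigma^d|_{\mathrm{Inv}})=\int\prod_{i=1}^r f(x_i),\qquad f(x)=(x^{m/2}+x^{-m/2})^{\delta}.\tag{2}$$
Since $f$ has integer exponents, the integrand lives on $SO(2r+1)$ and we may integrate there.

**Selberg's integral covers only $m=1$.** The first thing to try on (2) is to write it in the angles $x_i=e^{\mathrm i\theta_i}$. The Weyl density is a product of one-variable factors times $\prod_{i<j}(\cos\theta_i-\cos\theta_j)^2$, which suggests the substitution $t=\sin^2(\theta/2)$ and Selberg's integral. For $m=1$ this works: $f=(2+2\cos\theta)^n=4^n(1-t)^n$, and Lemma 4 below carries it out. But $f=(2\cos\frac{m\theta}2)^\delta$ vanishes at $\theta=\pi/m$, and for $m\ge2$ this is an interior point of $(0,\pi)$. So $f$ is not of the form $\mathrm{const}\cdot t^\alpha(1-t)^\beta$, and Selberg's formula does not apply: the weight sees $m\theta$ while the Vandermonde factor sees $\cos\theta$. The way past this is to convert the integral to a determinant first. There, a weight in $m\theta$ is an advantage, because it makes most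 Fourier coefficients zero.

**Lemma 2.** Let $f(x)=\sum_kF_kx^k$ be a Laurent polynomial with $F_k=F_{-k}$. Let $x_i^{\pm1}$ $(1\le i\le R)$, together with $1$, be the eigenvalues of an element of $SO(2R+1)$ with Haar measure. Then
$$\int_{SO(2R+1)}\prod_i f(x_i)=\det\bigl(F_{a-b}-F_{a+b}\bigr)_{a,b\in\{\frac12,\frac32,\dots,R-\frac12\}}.$$

**Proof.** Put $\varphi=\prod_i f(x_i)$ and $\rho=(R-\frac12,\dots,\frac12)$. The Weyl group $W$ permutes and inverts the $x_i$, so
$$A=\sum_{w\in W}\mathrm{sgn}(w)e^{w\rho}=\det(x_i^{\rho_j}-x_i^{-\rho_j}).$$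
Let bar denote inversion of all variables and $\mathrm{CT}$ the constant term. By the denominator formula $A=\prod_{\alpha>0}(e^{\alpha/2}-e^{-\alpha/2})$, and $(e^{\alpha/2}-e^{-\alpha/2})(e^{-\alpha/2}-e^{\alpha/2})=(1-e^\alpha)(1-e^{-\alpha})$, so $A\bar A=\prod_\alpha(1-e^\alpha)$ over all roots. Weyl's integration formula therefore gives the integral as
$$\frac1{|W|}\mathrm{CT}(\varphi A\bar A)=\frac1{|W|}\sum_{w}\mathrm{sgn}(w)\,\mathrm{CT}(\varphi Ae^{-w\rho}).$$
The constant term is unchanged by $W$. Apply $w^{-1}$ inside: $\varphi$ is invariant because $f(x)=f(x^{-1})$, and $A$ picks up $\mathrm{sgn}(w)$. So every term of the sum equals $\mathrm{CT}(\varphi e^{-\rho}A)$, and the integral is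
$$\mathrm{CT}\det\bigl(f(x_i)x_i^{-\rho_i}(x_i^{\rho_j}-x_i^{-\rho_j})\bigr)_{i,j}.$$
Row $i$ involves only $x_i$, so the constant term can be taken entry by entry. The constant term of $f(x)x^{-\rho_i+\rho_j}$ is $F_{\rho_i-\rho_j}$ and that of $f(x)x^{-\rho_i-\rho_j}$ is $F_{\rho_i+\rho_j}$. $\square$

**Step 2: the trace as a determinant.** Lemma 2 with $R=r$ turns (2) into
$$\operatorname{tr}(\sigma^d|_{\mathrm{Inv}})=\det\bigl(G(a,b)\bigr)_{a,b\in I},\qquad G(a,b)=F_{a-b}-F_{a+b},\quad I=\{\tfrac12,\dots,r-\tfrac12\},\tag{3}$$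
the matrix of Section 1.

## 7. Sorting half-integers by residue up to sign

The purpose of this section is bookkeeping. An entry of $G$ can be nonzero only if $a-b\equiv n$ or $a+b\equiv n\pmod m$. The sign ambiguity is removed by an observation: $F$ is even, so $G(-a,b)=F_{a+b}-F_{a-b}=-G(a,b)$, and likewise $G(a,-b)=-G(a,b)$. Hence we may replace each $a\in I$ by $\hat a=\pm a$, with the same choice for the row and the column of $a$, without changing the determinant.

**Definition (type).** Each positive half-integer $a$ has a unique *type* $\gamma\in\frac12+\mathbb Z$ with $0<\gamma\le m/2$ and $a\equiv\pm\gamma\pmod m$. (Take the representative of $a$ modulo $m$ in $(-\frac m2,\frac m2]$; it is a half-integer, so nonzero; take its absolute value.) Type $\gamma=m/2$ occurs only for $m$ odd. For example, for $m=3$ the half-integers $\frac12,\frac32,\frac52,\frac72,\frac92$ have types $\frac12,\frac32,\frac12,\frac12,\frac32$.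

Let $\gamma<m/2$. We record three facts.

- The elements of $\gamma+m\mathbb Z$ have the form $jm+\gamma\in(jm,jm+\frac m2)$ and those of $-\gamma+m\mathbb Z$ the form $jm-\gamma\in(jm-\frac m2,jm)$. So each open interval $((p-1)\frac m2,p\frac m2)$, $p\ge1$, contains exactly one half-integer of type $\gamma$, namely $(p-1)\frac m2+\gamma$ for $p$ odd and $p\frac m2-\gamma$ for $p$ even. In particular none is a multiple of $m/2$.
- Since $0<2\gamma<m$, we have $\gamma\not\equiv-\gamma$, and there is exactly one choice of sign with $\hat a\equiv\gamma\pmod m$. We make this choice.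
- The elements of $I$ of type $\gamma$ then become $A_\gamma:=(\gamma+m\mathbb Z)\cap(-r,r)$. Indeed the half-integers in $(-r,r)$ are those of absolute value at most $r-\frac12$, and $A_\gamma$ does not contain both $z$ and $-z$. It is an arithmetic progression with difference $m$.

In the example of Section 1 ($m=r=3$) we get $A_{1/2}=\{-\frac52,\frac12\}$, and $\frac32$ is the only element of type $m/2$.

## 8. Two determinants with product formulas

The blocks of $G$ will be of two kinds: binomial Toeplitz determinants, and small copies of the case $m=1$.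

**Lemma 3.** $\det\binom{a+b}{a+i-j}_{1\le i,j\le N}=PP(N,a,b)=PP(N,b,a)$.

**Proof.** The dual Jacobi–Trudi formula is $s_\lambda=\det(e_{\lambda'_i-i+j})$. For the rectangle $\lambda=(N^a)$ with conjugate $\lambda'=(a^N)$, and with $a+b$ variables equal to $1$, $e_k(1^{a+b})=\binom{a+b}{k}$, so the transpose of our determinant is $s_{(N^a)}(1^{a+b})$. The hook-content formula $s_\lambda(1^{L})=\prod\frac{L+j-i}{\text{hook}(i,j)}$ over the cells $(i,j)$ of $\lambda$ gives
$$\prod_{i=1}^a\prod_{j=1}^N\frac{a+b+j-i}{(a-i)+(N-j)+1}=\prod_{t=0}^{a-1}\prod_{p=1}^N\frac{b+p+t}{p+t},$$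
where $t=a-i$, and $p=j$ in the numerator, $p=N-j+1$ in the denominator. For the symmetry, $\binom{a+b}{a+i-j}=\binom{a+b}{b+j-i}$; transposing exchanges $a$ and $b$. $\square$

**Lemma 4.** For $e\ge1$, $R\ge0$,
$$\det\Bigl(\tbinom{2e}{e+u-v}-\tbinom{2e}{e+u+v-1}\Bigr)_{1\le u,v\le R}=\prod_{k=1}^R\prod_{t=0}^{e-2}\frac{e+2k+t}{2k+t}=g_{e,R}(1).$$

**Proof.** For $R=0$ all three are $1$. Let $R\ge1$.

**Step 1: back to an integral.** Apply Lemma 2 with $f=(x^{1/2}+x^{-1/2})^{2e}=(x+2+x^{-1})^e$, for which $F_k=\binom{2e}{e+k}$, and write the indices as $u-\frac12$, $v-\frac12$. The left side is $\int_{SO(2R+1)}\prod_i(2+2\cos\theta_i)^e$.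

**Step 2: Selberg.** The Weyl density is proportional to $\prod_i\sin^2\frac{\theta_i}2\prod_{i<j}(\cos\theta_i-\cos\theta_j)^2$ on $[0,\pi]^R$. Put $t_i=\sin^2(\theta_i/2)$. Then $\cos\theta_i=1-2t_i$, $\sin^2\frac{\theta_i}2\,d\theta_i=t_i^{1/2}(1-t_i)^{-1/2}dt_i$ and $2+2\cos\theta_i=4(1-t_i)$. Recall Selberg's integral with exponent $2$ on the Vandermonde: for $\alpha,\beta>0$,
$$S(\alpha,\beta)=\int_{[0,1]^R}\prod_it_i^{\alpha-1}(1-t_i)^{\beta-1}\prod_{i<j}(t_i-t_j)^2\,dt=\prod_{j=0}^{R-1}\frac{\Gamma(\alpha+j)\Gamma(\beta+j)\Gamma(2+j)}{\Gamma(\alpha+\beta+R+j-1)}.$$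
Since the total mass is $1$, the integral is
$$4^{eR}\frac{S(\frac32,e+\frac12)}{S(\frac32,\frac12)}=\prod_{j=0}^{R-1}\frac{4^e\,\Gamma(e+j+\frac12)}{\Gamma(j+\frac12)}\cdot\frac{(R+j)!}{(e+R+j)!}.$$

**Step 3: simplify.** From $\Gamma(j+\frac12)=\frac{(2j)!\sqrt\pi}{4^jj!}$ we get $4^e\Gamma(e+j+\frac12)/\Gamma(j+\frac12)=\frac{(2e+2j)!\,j!}{(2j)!\,(e+j)!}$. So the value is
$$\prod_{j=0}^{R-1}\frac{(2e+2j)!\;j!\,(R+j)!}{(2j)!\,(e+j)!\,(e+R+j)!}.$$
Now $\prod_{j<R}j!(R+j)!=\prod_{j<2R}j!=\prod_{k=1}^R(2k-1)!(2k-2)!$, and likewise $\prod_{j<R}(e+j)!(e+R+j)!=\prod_{k=1}^R(e+2k-1)!(e+2k-2)!$. With $j=k-1$ in the remaining factors, the $(2k-2)!$ cancel and we get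
$$\prod_{k=1}^R\frac{(2e+2k-2)!\,(2k-1)!}{(e+2k-1)!\,(e+2k-2)!}.$$
The $k$-th factor is $\prod_{s=e+2k}^{2e+2k-2}s\,\big/\prod_{s=2k}^{e+2k-2}s=\prod_{t=0}^{e-2}\frac{e+2k+t}{2k+t}$. The last equality of the lemma is Lemma 1(b) with $n=e$, $r=R$, at $q=1$. $\square$

Put $P_e(p)=\prod_{t=0}^{e-1}\frac{e+p+t}{p+t}$, so that $PP(N,e,e)=\prod_{p=1}^NP_e(p)$.

## 9. $d$ even: blocks of equal type

Since $2n$ is even, $d$ is even iff $\delta$ is even, and since $n/m=\delta/2$, this holds iff $m\mid n$. Let $e=n/m=\delta/2$. Then $F_{ml}=\binom{2e}{e+l}$, and $F_k=0$ for $m\nmid k$.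

**Step 1: the trace.** We split $\det G$ into blocks and evaluate each. If $G(a,b)\ne0$ then $a\equiv\pm b\pmod m$, so $a$ and $b$ have the same type. After reordering rows and columns simultaneously, $G$ is block diagonal, with one block for each type.

*Type $\gamma<m/2$.* Use the indices $\hat a$. Then $\hat a+\hat b\equiv2\gamma\not\equiv0\pmod m$, so $F_{\hat a+\hat b}=0$ and the entries are $F_{\hat a-\hat b}$. List $A_\gamma$ increasingly and let $N_\gamma=|A_\gamma|$. The $i$-th and $j$-th elements differ by $m(i-j)$, so by Lemma 3 the block has determinant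
$$\det\tbinom{2e}{e+i-j}_{N_\gamma\times N_\gamma}=PP(N_\gamma,e,e)=\prod_{p=1}^{N_\gamma}P_e(p).$$
We distribute these factors over the rows. The elements of $I$ of type $\gamma$ are the $N_\gamma$ smallest positive half-integers of that type, and the $p$-th one lies in $((p-1)\frac m2,p\frac m2)$. For $a=k-\frac12$ this says $p-1<\frac{2k-1}m<p$, that is, $p=\lceil\frac{2k-1}m\rceil$. Since $m\nmid2k-1$, also $p=\lfloor\frac{2k-1}m\rfloor+1=\lceil\frac{2k}m\rceil$. So the row $k$ carries the factor $P_e(\lceil 2k/m\rceil)$.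

*Type $\gamma=m/2$ ($m$ odd).* Here $a=k-\frac12\equiv\frac m2\pmod m$, which means $m\mid2k-1$; the quotient is automatically odd. Write $2k-1=m(2u-1)$, so $a=m(u-\frac12)$ with $u=1,\dots,R$, where $R=\#\{1\le k\le r:m\mid2k-1\}$. The entries are $F_{m(u-v)}-F_{m(u+v-1)}=\binom{2e}{e+u-v}-\binom{2e}{e+u+v-1}$, and Lemma 4 applies.

For $m$ even no $k$ has $m\mid 2k-1$, and $R=0$. Altogether
$$\operatorname{tr}(\sigma^d|_{\mathrm{Inv}})=\prod_{\substack{1\le k\le r\\ m\nmid 2k-1}}P_e\bigl(\lceil\tfrac{2k}m\rceil\bigr)\;\prod_{u=1}^{R}\prod_{t=0}^{e-2}\frac{e+2u+t}{2u+t}.\tag{4}$$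

**Step 2: the polynomial at $\omega$.** We evaluate Lemma 1(b) window by window. Since $m\mid n$, as $q\to\omega$ the ratio $[n+s]_q/[s]_q$ tends to $1$ if $m\nmid s$, and to $\frac{e+l}l$ if $s=ml$. So the $k$-th window of $g_{n,r}(\omega)$ is $\prod\frac{e+l}l$ over all $l$ with $2k\le ml\le2k+n-2$. The longer window $[2k,2k+n-1]$ consists of $n=me$ consecutive integers, so it contains exactly the multiples $ml$ with $l_0\le l\le l_0+e-1$, $l_0=\lceil2k/m\rceil$. The omitted integer $2k+n-1$ is a multiple of $m$ iff $m\mid2k-1$.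

- If $m\nmid2k-1$, nothing is lost and the factor is $\prod_{l=l_0}^{l_0+e-1}\frac{e+l}{l}=P_e(\lceil2k/m\rceil)$.
- If $2k-1=m(2u-1)$, then $2k/m=2u-1+\frac1m$, so $l_0=2u$; the largest $l$ is lost and the factor is $\prod_{t=0}^{e-2}\frac{e+2u+t}{2u+t}$.

The $k$ of the second kind correspond to $u=1,\dots,R$. So $g_{n,r}(\omega)$ is exactly the right side of (4), and
$$\operatorname{tr}(\sigma^d|_{\mathrm{Inv}})=g_{n,r}(\zeta^d)>0\qquad(d\text{ even}).$$

In the example $n=r=3$, $d=2$ of Section 1, the block of type $\frac12$ is $\begin{pmatrix}2&1\\1&2\end{pmatrix}$ in the indices $-\frac52,\frac12$, with determinant $3=PP(2,1,1)=\frac21\cdot\frac32$, and the block of type $\frac32$ is $(1)$. The factors $2$, $1$, $\frac32$ of the rows $k=1,2,3$ are the three windows computed after Lemma 1.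

## 10. $d$ odd: types in pairs $\{\gamma,M-\gamma\}$

Both steps of the last section break down for $d$ odd, as the case $n=2$, $d=1$, $r=2$ shows. Here $m=4$ and $F_{\pm2}=1$, so
$$G=\begin{pmatrix}0&-1\\-1&0\end{pmatrix},\qquad \det G=-1 .$$
The types $\frac12,\frac32$ are distinct, yet the diagonal blocks vanish and everything happens between different types. On the other side, $g_{2,2}=\frac{[4]_q}{[2]_q}\cdot\frac{[6]_q}{[4]_q}$ has a first window with a zero at $q=\mathrm i$ and a second with a pole, so a window-by-window limit makes no sense; only the product, $[6]_q/[2]_q$, has the limit $1$. The remedies are a permutation of the columns for the determinant, and a count over all $k$ together for the polynomial.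

Now $d$ odd is equivalent to $\delta$ odd, and to $m\nmid n$. Put $M=n/\delta$ and $\delta=2h+1$. Then
$$m=2M,\qquad n=mh+M,\qquad F_{M(2l+1)}=\binom{2h+1}{h+1+l},$$
and $F_k=0$ if $k\not\equiv M\pmod m$. (Indeed $n-ms=M(2(h-s)+1)$; with $l=h-s$, $\binom{2h+1}{h-l}=\binom{2h+1}{h+1+l}$.) The types are $\gamma\in\{\frac12,\dots,M-\frac12\}$, all $<m/2=M$, so every index is replaced by $\hat a$. Write $r=uM+v$ with $0\le v<M$.

**Step 1: which types meet.** Let $\hat a\in A_\gamma$, $\hat b\in A_{\gamma'}$. Then $\hat a-\hat b\equiv\gamma-\gamma'$ with $|\gamma-\gamma'|<M$, so $\hat a-\hat b\not\equiv M\pmod{2M}$ and $F_{\hat a-\hat b}=0$. Next, $\hat a+\hat b\equiv\gamma+\gamma'\in(0,2M)$, so $F_{\hat a+\hat b}$ can be nonzero only if $\gamma'=M-\gamma$. Thus the rows $A_\gamma$ are supported on the columns $A_{M-\gamma}$, with entries $-F_{\hat a+\hat b}$.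

**Step 2: the trace is $0$ if $v>0$.** We show that two paired types have different sizes. Here $M\ge2$, so $\frac12$ and $M-\frac12$ are distinct types. Each interval $((p-1)M,pM)$ with $p\le u$ contains one element of each type, and these intervals lie below $r$. The remaining elements of $I$ lie in $(uM,uM+v)$. If $u$ is even, the element of type $\gamma$ in $(uM,(u+1)M)$ is $uM+\gamma$, so the types occurring are those with $\gamma<v$. If $u$ is odd, it is $(u+1)M-\gamma$, and the types occurring are those with $\gamma>M-v$. As $1\le v\le M-1$, in the first case $\frac12$ occurs and $M-\frac12$ does not, and in the second case the reverse. So $|A_{1/2}|\ne|A_{M-1/2}|$. The rows of the larger of these two sets are supported on fewer columns than there are rows, so they are linearly dependent and $\det G=0$.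

**Step 3: the trace if $v=0$, $r=uM$.** We permute columns to get a block diagonal matrix. Each $A_\gamma=(\gamma+2M\mathbb Z)\cap(-uM,uM)$ has $u$ elements. Its smallest element $\gamma+2Mj$ has $j$ the least integer greater than $-\frac u2-\frac\gamma{2M}$; since $0<\frac{\gamma}{2M}<\frac12$, this is $j=-\lfloor\frac u2\rfloor$ for both parities of $u$. So $\min A_\gamma=\gamma-2\lfloor\frac u2\rfloor M$, $\max A_\gamma=\min A_\gamma+2(u-1)M$, and
$$\min A_\gamma+\max A_{M-\gamma}=M\bigl(2u-1-4\lfloor\tfrac u2\rfloor\bigr)=\tau M,\qquad \tau=\begin{cases}1,&u\text{ odd},\\-1,&u\text{ even}.\end{cases}$$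
Index rows and columns by $(\gamma,i)$, meaning the $i$-th smallest element of $A_\gamma$, and let $\pi(\gamma,j)=(M-\gamma,u+1-j)$, an involution. In the row $(\gamma,i)$ and the column $\pi(\gamma,j)$ we have $\hat a=\min A_\gamma+(i-1)m$ and $\hat b=\max A_{M-\gamma}-(j-1)m$, so $\hat a+\hat b=\tau M+m(i-j)$. By Step 1, entries in row $(\gamma,i)$ and column $\pi(\gamma',j)$ with $\gamma'\ne\gamma$ vanish. So after permuting the columns by $\pi$ the matrix is block diagonal with $M$ blocks
$$\bigl(-F_{\tau M+m(i-j)}\bigr)_{1\le i,j\le u}=\begin{cases}-\binom{2h+1}{h+1+i-j},&\tau=1,\\[2pt]-\binom{2h+1}{h+i-j},&\tau=-1,\end{cases}$$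
because $\tau M+m(i-j)=M(2l+1)$ with $l=i-j$ or $l=i-j-1$. By Lemma 3, with $\{a,b\}=\{h,h+1\}$, each block has determinant $(-1)^uPP(u,h,h+1)$ in both cases.

For the sign of $\pi$: a fixed point needs $\gamma=M/2$ and $j=(u+1)/2$, which exists, once, iff $M$ and $u$ are both odd, that is, iff $r=uM$ is odd. So $\pi$ is a product of $\lfloor r/2\rfloor$ transpositions. The blocks contribute $(-1)^{uM}=(-1)^r$. Finally $r+\lfloor r/2\rfloor\equiv r(r+1)/2\pmod2$: for $r=2k$ both are $\equiv k$, and for $r=2k+1$ both are $\equiv k+1$. Hence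
$$\operatorname{tr}(\sigma^d|_{\mathrm{Inv}})=(-1)^{r(r+1)/2}\,PP(u,h,h+1)^M.\tag{5}$$

For $n=r=2$, $d=1$ we have $M=2$, $u=1$, $h=0$: two blocks $(-1)$ and one transposition, giving $-1$ as above.

**Step 4: $g_{n,r}(\omega)=0$ if $M\nmid r$.** We add up orders of vanishing over the windows. With $[N]_q!=[1]_q\cdots[N]_q$, the $k$-th window in Lemma 1(b) is
$$\frac{[2k+2n-2]_q!\,[2k-1]_q!}{[2k+n-1]_q!\,[2k+n-2]_q!}.$$
Since $m=2M\ge2$, $1-q$ does not vanish at $\omega$, and $[s]_q$ has a simple zero at $\omega$ if $m\mid s$ and no zero otherwise; so $[N]_q!$ vanishes to order $\lfloor N/m\rfloor$. Using $2n=m(2h+1)$ and $n=mh+M$, the order of the $k$-th window is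
$$Z_k=1+\Bigl\lfloor\tfrac{2k-2}m\Bigr\rfloor+\Bigl\lfloor\tfrac{2k-1}m\Bigr\rfloor-\Bigl\lfloor\tfrac{2k-1+M}m\Bigr\rfloor-\Bigl\lfloor\tfrac{2k-2+M}m\Bigr\rfloor .$$
Let $\kappa\in\{0,2,\dots,m-2\}$ be the residue of $2k-2$ modulo $m$ (even because $m$ is even). Let $z=\lfloor\frac{2k-2}m\rfloor$. As $\kappa+1<m$, the second floor is also $z$. The other two are $z+\mathbf 1\{\kappa+1\ge M\}$ and $z+\mathbf 1\{\kappa\ge M\}$, where $\mathbf 1\{\cdot\}$ is $1$ if the condition holds and $0$ otherwise. So $Z_k=1-\mathbf 1\{\kappa+1\ge M\}-\mathbf 1\{\kappa\ge M\}$.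

- If $M$ is even, then $\kappa\ne M-1$, and $Z_k=1$ for $\kappa<M$, $Z_k=-1$ for $\kappa\ge M$.
- If $M$ is odd, then $Z_k=1,0,-1$ for $\kappa<M-1$, $\kappa=M-1$, $\kappa>M-1$ respectively.

As $k$ runs through $1,\dots,M$, $\kappa$ runs through $0,2,\dots,2M-2$, and then everything repeats. So $(Z_k)$ has period $M$, and a period consists of $\lfloor M/2\rfloor$ entries $1$, then (for $M$ odd) one entry $0$, then $\lfloor M/2\rfloor$ entries $-1$. Full periods sum to $0$. If $M\nmid r$, then $M\ge2$, and the last incomplete period begins with a $1$ and lacks at least one $-1$, so $\sum_{k\le r}Z_k>0$. Hence $g_{n,r}(\omega)=0$, matching Step 2.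

**Step 5: reduction of $g_{n,r}(\omega)$ to multiples of $m$ if $r=uM$.** The $(1-q)$'s cancel in Lemma 1(b), so consider the factors $1-q^{n+s}$ in the numerator and $1-q^s$ in the denominator, where $s=2k+t$, $1\le k\le uM$, $0\le t\le n-2$. We show that each residue class modulo $m$ occurs equally often above and below. As $k$ runs from $1$ to $uM$, $2k$ runs $u$ times through all even residues modulo $m=2M$. So the number of pairs $(k,t)$ with $2k+t\equiv x\pmod m$ is
$$N(x)=u\cdot\#\{0\le t\le n-2:\ t\equiv x\bmod2\}.$$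
The class $x$ occurs $N(x)$ times in the denominator and $N(x-n)$ times in the numerator. If $n$ is even, $x-n$ and $x$ have the same parity; if $n$ is odd, the $n-1$ values of $t$ split equally by parity and $N$ is constant. So $N(x-n)=N(x)$. The factors with nonzero residue cancel at $q=\omega$, since their value depends only on the residue. The factors with residue $0$ are equally many above and below, and $\frac{1-q^{ml}}{1-q^{ml'}}\to\frac l{l'}$. Therefore
$$g_{n,r}(\omega)=\frac{\prod l}{\prod l'},\qquad ml\in[n+2k,\,2n+2k-2],\quad ml'\in[2k,\,2k+n-2],\quad 1\le k\le uM,$$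
where the $l$ and $l'$ are listed for each $k$ separately.

**Step 6: the value of the ratio.** Write $2k=(p-1)m+\eta$ with $1\le p\le u$ and $\eta\in\{2,4,\dots,2M\}$; this is a bijection from the $k$ in question to the pairs $(p,\eta)$. Recall $n=mh+M$.

- Denominator: the interval is $[(p-1)m+\eta,\ (p-1+h)m+\eta+M-2]$. As $0<\eta\le m$, the least $l'$ is $p$. As $0\le\eta+M-2<2m$, and $\eta+M-2\ge m=2M$ iff $\eta\ge M+2$, the largest $l'$ is $p+h-1+\mathbf 1\{\eta\ge M+2\}$.
- Numerator: the interval is $[(p-1+h)m+M+\eta,\ (p+2h)m+\eta-2]$. As $0<M+\eta\le 3M<2m$, and $M+\eta>m$ iff $\eta>M$, the least $l$ is $p+h+\mathbf 1\{\eta>M\}$. As $0\le\eta-2<m$, the largest $l$ is $p+2h$.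

Among the $M$ values of $\eta$, exactly $\lceil M/2\rceil$ satisfy $\eta>M$ and exactly $\lfloor M/2\rfloor$ satisfy $\eta\ge M+2$: for $M$ even these are $M+2,\dots,2M$ in both cases, and for $M$ odd they are $M+1,\dots,2M$ and $M+3,\dots,2M$. For $\eta>M$ the factor $p+h$ is missing above, and for $\eta\ge M+2$ an extra factor $p+h$ stands below. So for fixed $p$ the contribution of all $\eta$ is
$$\Biggl(\frac{\prod_{l=p+h}^{p+2h}l}{\prod_{l=p}^{p+h-1}l}\Biggr)^{M}(p+h)^{-\lceil M/2\rceil-\lfloor M/2\rfloor}=\Biggl(\frac{\prod_{l=p+h+1}^{p+2h}l}{\prod_{l=p}^{p+h-1}l}\Biggr)^{M}=\Biggl(\prod_{t=0}^{h-1}\frac{h+1+p+t}{p+t}\Biggr)^{M}.$$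
Multiplying over $p=1,\dots,u$ gives $g_{n,r}(\omega)=PP(u,h,h+1)^M>0$.

Comparing with (5), and Step 2 with Step 4, we have for $d$ odd
$$\operatorname{tr}(\sigma^d|_{\mathrm{Inv}})=(-1)^{r(r+1)/2}g_{n,r}(\zeta^d),\qquad g_{n,r}(\zeta^d)\ge0.$$

## 11. Proof of Theorem 1

By Sections 9 and 10, for every $d\ge0$ we have $\operatorname{tr}(\sigma^d|_{\mathrm{Inv}})=\varepsilon^dg_{n,r}(\zeta^d)$ with $\varepsilon=(-1)^{r(r+1)/2}$, and $g_{n,r}(\zeta^d)\ge0$. Taking absolute values, (1) gives $|X^{c^d}|=g_{n,r}(\zeta^d)$ for all $d\ge0$. That $g_{n,r}\in\mathbb Z_{\ge0}[q]$ is Lemma 1(a). This proves Theorem 1: the conjecture is true. $\blacksquare$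

Note that the nonnegativity of $g_{n,r}(\zeta^d)$, which (1) requires, came out of the evaluation: each value is a product of positive numbers or zero.

## 12. Eigenvalues of rotation, fixed points, and the order of promotion

**Proof of Theorem 2(1).** The trace identity was just shown. For the eigenvalues, $\sigma^{2n}=1$ and $\varepsilon^{2n}=1$, so $\varepsilon\sigma$ is diagonalizable with $2n$-th roots of unity as eigenvalues. If $\zeta^j$ has multiplicity $\mu_j$, then $\sum_j\mu_j\zeta^{jd}=\operatorname{tr}((\varepsilon\sigma)^d)=g_{n,r}(\zeta^d)=\sum_ja_j\zeta^{jd}$ for all $d$, because $g_{n,r}(\zeta^d)$ depends only on $g_{n,r}$ modulo $q^{2n}-1$. Fourier inversion on $\mathbb Z/2n$ gives $\mu_j=a_j$. Conversely, these multiplicities give back the trace identity.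

**Proof of Theorem 2(2).** For $d$ odd, Section 10 with $h=\frac{\delta-1}2$ and $u=r/M$ gives the stated value if $M\mid r$, and $0$ otherwise. For $d$ even, Step 1 of Section 9 exhibits the trace as the product of $PP(N_\gamma,e,e)$ over the types $\gamma<m/2$ and of the determinant of Lemma 4, which is $g_{e,R}(1)$; here $R=0$ and $g_{e,0}(1)=1$ if $m$ is even. The trace is positive, so by (1) it is $|X^{c^d}|$. For $d=1$ we have $\delta=1$, $M=n$, $h=0$, so $|X^c|=PP(r/n,0,1)^n=1$ if $n\mid r$ and $|X^c|=0$ otherwise.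

**Proof of Theorem 2(3).** We decide for which $d$ the power $c^d$ is the identity. By Theorem 1 this holds iff $g_{n,r}(\omega)=g_{n,r}(1)$, where $\omega=\zeta^d$ is a primitive $m$-th root of unity. Since $g_{n,r}$ has nonnegative coefficients, comparing real parts shows that equality holds iff $\omega^k=1$, that is $m\mid k$, for every exponent $k$ occurring in $g_{n,r}$.

*If $n\ge3$*, expand $g_{n,r}=\prod_{1\le i\le j\le n-1}\frac{1-q^{i+j+2r}}{1-q^{i+j}}$ as a power series. The values $i+j=2$ and $i+j=3$ occur exactly once each (for $(1,1)$ and $(1,2)$), all other values of $i+j$ are at least $4$, and all numerator exponents are at least $4$. So modulo $q^4$ the series is $\frac1{(1-q^2)(1-q^3)}\equiv1+q^2+q^3$. Thus $q^2$ and $q^3$ have coefficient $1$, which forces $m\mid2$ and $m\mid3$, so $m=1$ and $2n\mid d$. The order of $c$ is $2n$.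

*If $n=2$*, then $g_{2,r}=[2r+2]_q/[2]_q=1+q^2+\dots+q^{2r}$ with $r\ge1$. The condition is $m\mid2$. Since $m=4/\gcd(d,4)$, this means that $d$ is even, so the order of $c$ is $2$. This agrees with the exchange of $j$ and $r-j$ found in Section 3. $\blacksquare$
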